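\title{\v{C}ech complete spaces are subcompact}

\begin{abstract}
We prove that every \v{C}ech complete space is subcompact. Well-ordering a sequence of open covers attaches a sequence of ordinals to each point, and the required base consists of the open sets on which every finite initial segment of this sequence attains a lexicographic maximum. The same construction shows that every regular space with a complete sieve is subcompact, and hence so is every regular continuous open image of a \v{C}ech complete space. The space $\omega^{\omega_1}$ is subcompact and not \v{C}ech complete.
\end{abstract}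

\section{Two notions of completeness}\label{sec:intro}

Spaces are regular unless the contrary is said, and the axiom of choice is used freely. A \emph{filter base} on a space $X$ is a nonempty family $\mathcal{E}$ of nonempty subsets of $X$ such that the intersection of any two members contains a member; a \emph{cluster point} of $\mathcal{E}$ is a point of $\bigcap_{E\in\mathcal{E}}\operatorname{cl}E$. A \emph{regular filter base} is a nonempty family $\mathcal{F}$ of open sets such that for all $U,W\in\mathcal{F}$ there is $V\in\mathcal{F}$ with $\operatorname{cl}V\subseteq U\cap W$. If its members are nonempty, it is a filter base. Each $U\in\mathcal{F}$ contains $\operatorname{cl}V$ for some $V\in\mathcal{F}$, so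
\begin{equation}\label{eq:reg}
\bigcap\mathcal{F}=\bigcap_{U\in\mathcal{F}}\operatorname{cl}U\qquad\text{for every regular filter base }\mathcal{F}.
\end{equation}

\begin{definition}
A regular space $X$ is \emph{subcompact} if it has a base $\mathcal{B}$ of nonempty open sets such that every regular filter base $\mathcal{F}\subseteq\mathcal{B}$ satisfies $\bigcap\mathcal{F}\neq\emptyset$.

A space $X$ is \emph{\v{C}ech complete} if it is completely regular (Tychonoff) and is a $G_\delta$ subset of its Stone--\v{C}ech compactification $\beta X$; equivalently, of some (every) Hausdorff compactification of $X$.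
\end{definition}

The question answered here is taken from \cite{coding}: \emph{is every \v{C}ech complete space subcompact?}

Both properties say that suitable nested families of open sets have a common point, and both are tailored to the argument behind the Baire category theorem. Let $D_1,D_2,\dots$ be dense open subsets of $X$ and let $B_0$ be a nonempty open set. If $X$ is subcompact with base $\mathcal{B}$, choose $B_n\in\mathcal{B}$ with $\operatorname{cl}B_n\subseteq B_{n-1}\cap D_n$. Then $\{B_n:n\ge1\}$ is a regular filter base, and a point of its intersection lies in $B_0\cap\bigcap_nD_n$. If instead $X=\bigcap_nG_n$ with $G_n$ open in a compact Hausdorff space $K$, choose the nonempty open sets $B_n$ so that also $\operatorname{cl}_KB_n\subseteq G_n$. Compactness gives a point in $\bigcap_n\operatorname{cl}_KB_n$, and this point lies in $\bigcap_nG_n=X$. The difference is one of memory. In the second argument one has to remember, at step $n$, to respect $G_n$. Subcompactness asks for a base into which this memory is already built, so that \emph{every} regular filter base drawn from it succeeds.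

The simplest cases suggest a positive answer. A family of closed subsets of a compact space has a common point as soon as it has the finite intersection property, that is, as soon as each finite subfamily has a common point. So in a compact Hausdorff space every filter base has a cluster point, and by \eqref{eq:reg} any base of nonempty open sets witnesses subcompactness. In a locally compact Hausdorff space, which is open in its one-point compactification, the nonempty open sets with compact closure do: fix $U\in\mathcal{F}$ and apply compactness of $\operatorname{cl}U$ to the sets $\operatorname{cl}V\cap\operatorname{cl}U$, $V\in\mathcal{F}$. The choice of the base matters already here, since the half-lines $(j,\infty)$ form a regular filter base on $\mathbb{R}$ with empty intersection.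

This argument does not extend from open subsets of $K$ to $G_\delta$ subsets. An open set $U\subseteq X$ with $\operatorname{cl}_KU\subseteq G_n$ for all $n$ has compact closure in $X$, and such sets form a base only if $X$ is locally compact. Respecting finitely many $G_n$ is not enough either. Let $X$ be the set of irrationals in $K=[0,1]$ and $G_n=K\setminus\{q_n\}$, where $q_1,q_2,\dots$ lists the rationals of $[0,1]$ without repetition. For large $j$ the set $X\cap(q_{n+1}-1/j,\,q_{n+1}+1/j)$ has its $K$-closure inside $G_1\cap\dots\cap G_n$; these sets are clopen in $X$ and form a regular filter base with empty intersection. A filter base can shrink forever without respecting the next $G_n$, and the base must be chosen so as to forbid this. It can be.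

\begin{theorem}\label{thm:main}
Every \v{C}ech complete space is subcompact.
\end{theorem}

Section~\ref{sec:one} shows the idea in the case of a single open cover. Section~\ref{sec:rank} constructs the base in an abstract setting, and Section~\ref{sec:main} proves Theorem~\ref{thm:main}. Section~\ref{sec:sieve} extends the result to spaces with a complete sieve (Theorem~\ref{thm:sieve}) and to open images (Corollary~\ref{cor:image}). Section~\ref{sec:converse} shows that the converse of Theorem~\ref{thm:main} fails.

\section{Meeting small sets instead of being small}\label{sec:one}

We first record what \v{C}ech completeness gives inside $X$. The members of the $n$th cover below play the part of sets of diameter less than $1/n$ in a complete metric space.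

\begin{lemma}\label{lem:covers}
Let $X$ be \v{C}ech complete. There are open covers $\mathcal{U}_1,\mathcal{U}_2,\dots$ of $X$ with the following property: if $U_n\in\mathcal{U}_n$ for $n\ge1$ and $\mathcal{E}$ is a nonempty family of subsets of $X$ such that $\mathcal{E}\cup\{U_n:n\ge1\}$ has the finite intersection property, then $\bigcap_{E\in\mathcal{E}}\operatorname{cl}_XE\neq\emptyset$.
\end{lemma}

\begin{proof}
Let $K=\beta X$ and $X=\bigcap_{n\ge1}G_n$ with $G_n$ open in $K$. Let $\mathcal{U}_n$ be the family of all open $U\subseteq X$ with $\operatorname{cl}_KU\subseteq G_n$. It covers $X$: since $K$ is regular, a point $x\in X\subseteq G_n$ has an open neighborhood $V$ in $K$ with $\operatorname{cl}_KV\subseteq G_n$, and $V\cap X\in\mathcal{U}_n$. Let $U_n$ and $\mathcal{E}$ be as in the statement. By compactness some $p\in K$ lies in all the sets $\operatorname{cl}_KE$ and $\operatorname{cl}_KU_n$. Then $p\in G_n$ for every $n$, so $p\in X$, and $p\in X\cap\operatorname{cl}_KE=\operatorname{cl}_XE$ for every $E\in\mathcal{E}$.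
\end{proof}

The lemma does not require the members of $\mathcal{E}$ to be small. It requires only that they \emph{meet} fixed small sets $U_1\cap\dots\cap U_n$. So we look for a base $\mathcal{B}$ such that every filter base $\mathcal{F}\subseteq\mathcal{B}$ selects, by itself, one member of each cover in such a way that all members of $\mathcal{F}$ meet the finite intersections of the selected sets. A well-ordering can make the selection, because a quantity with ordinal values that decreases along a filter base must stabilize.

Here is the case in which one cover suffices. Let $X$ be locally compact Hausdorff, and let $\{U_\xi:\xi<\kappa\}$ be a well-ordered cover by open sets with compact closure. Let $\alpha(y)$ be the least $\xi$ with $y\in U_\xi$, and let $\mathcal{B}$ be the family of nonempty open sets $B$ on which $\alpha$ takes a greatest value $m(B)$.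

\emph{$\mathcal{B}$ is a base.} Let $W$ be open and $x\in W$. Every $y\in U_{\alpha(x)}$ has $\alpha(y)\le\alpha(x)$, so on $W\cap U_{\alpha(x)}$ the function $\alpha$ is greatest at $x$.

\emph{Every filter base $\mathcal{F}\subseteq\mathcal{B}$ has a cluster point.} Let $\tau=m(B_1)$ be the least of the ordinals $m(B)$, $B\in\mathcal{F}$. Given $B\in\mathcal{F}$, take $B'\in\mathcal{F}$ with $B'\subseteq B\cap B_1$. Then $m(B')\le m(B_1)=\tau$, so $m(B')=\tau$, and a point $y\in B'$ with $\alpha(y)=\tau$ lies in $B\cap U_\tau$. Thus the closed subsets $\operatorname{cl}B\cap\operatorname{cl}U_\tau$ of the compact set $\operatorname{cl}U_\tau$ have the finite intersection property.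

For $X=\mathbb{R}$ and $U_j=(-j-1,j+1)$, $j<\omega$, the family $\mathcal{B}$ consists of the nonempty bounded open sets. For a discrete space $X=\kappa$ with $U_\xi=\{\xi\}$, it consists of the subsets of $\kappa$ that have a greatest element. These need not be finite, and yet the members of $\mathcal{F}$ all contain the point $\tau$.

With several covers there are several functions $\alpha_1,\alpha_2,\dots$, and we need points at which $\alpha_1,\dots,\alpha_n$ take the selected values simultaneously. Separate maxima do not provide them: if $(\alpha_1,\alpha_2)$ takes on $B$ only the values $(0,1)$ and $(1,0)$, both maxima equal $1$ and no point realizes $(1,1)$. The remedy is to maximize the tuple $(\alpha_1,\dots,\alpha_n)$ in a well-order on tuples that is compatible with passing to initial segments. This is the lexicographic order.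

\section{Rankings and peaked open sets}\label{sec:rank}

Let $\mathrm{Ord}$ denote the ordinals. Sequences are indexed by positive integers, $\mathrm{Ord}^n$ and $\mathrm{Ord}^\omega$ consist of the sequences of ordinals of length $n$ and of infinite length, and $s|i$ is the initial segment of $s$ of length $i$. For distinct sequences $s,t$ of the same length, $s<t$ means that $s_i<t_i$ at the first coordinate $i$ where they differ. This is the lexicographic order, a linear order. For $s,t$ of the same length, finite or infinite, and $i$ not exceeding that length:
\begin{itemize}
\item[(L1)] if $s\le t$, then $s|i\le t|i$;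
\item[(L2)] if $s|i<t|i$, then $s<t$;
\item[(L3)] every nonempty subset of $\mathrm{Ord}^n$, $n$ finite, has a least element.
\end{itemize}
In (L2) the first difference of $s|i$ and $t|i$ is the first difference of $s$ and $t$; (L1) is the contrapositive of (L2); for (L3), minimize the first coordinate, then the second among the sequences that remain, and so on. Property (L3) fails in $\mathrm{Ord}^\omega$, where $(1,0,0,\dots)>(0,1,0,\dots)>\cdots$, and for this reason we work with finite initial segments.

In this section $X$ is an arbitrary topological space.

\begin{definition}\label{def:rank}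
Let $\alpha_n\colon X\to\mathrm{Ord}$, $n\ge1$, be functions. Put $a(y)=(\alpha_1(y),\alpha_2(y),\dots)$ and $a_n(y)=a(y)|n$. The sequence $(\alpha_n)$ is a \emph{ranking} of $X$ if for all $y\in X$ and $n\ge1$ there is an open set $N_n(y)\ni y$ such that
\[
a_n(y')\le a_n(y)\qquad\text{for all }y'\in N_n(y).
\]
We also put $N_0(y)=X$. A nonempty open set $B$ is \emph{peaked} if for every $n\ge1$ the set $a_n[B]$ has a greatest element. The family of peaked sets is denoted by $\mathcal{B}$.
\end{definition}

Thus in a ranking every point is a local maximum of every $a_n$. Let $B$ be peaked and $n\le m$. The sequence $(\max a_m[B])|n$ belongs to $a_n[B]$, and by (L1) it is an upper bound of $a_n[B]$; so it equals $\max a_n[B]$. Hence there is a unique $p_B\in\mathrm{Ord}^\omega$, the \emph{peak} of $B$, with $p_B|n=\max a_n[B]$ for all $n$. In the other direction, (L1) gives a criterion.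
\begin{itemize}
\item[(P)] Let $B$ be open and $p\in\mathrm{Ord}^\omega$. If $a(y)\le p$ for all $y\in B$, and for every $n$ some $y\in B$ has $a_n(y)=p|n$, then $B$ is peaked with peak $p$.
\end{itemize}

The two halves of the argument of Section~\ref{sec:one} become two lemmas. The selection of small sets carries over level by level and uses only the well-ordering.

\begin{lemma}\label{lem:stab}
Let $\mathcal{F}\subseteq\mathcal{B}$ be a filter base. There are $\tau\in\mathrm{Ord}^\omega$ and $B_n\in\mathcal{F}$, $n\ge1$, such that $p_B|n=\tau|n$ whenever $B\in\mathcal{F}$ and $B\subseteq B_n$. Consequently, for every $n$, every $B\in\mathcal{F}$ contains a point $y$ with $a_n(y)=\tau|n$.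
\end{lemma}

\begin{proof}
By (L3) choose $B_n\in\mathcal{F}$ such that $\tau^n=p_{B_n}|n$ is the least element of $\{p_B|n:B\in\mathcal{F}\}$. If $B\in\mathcal{F}$ and $B\subseteq B_n$, then $p_B|n=\max a_n[B]\le\max a_n[B_n]=\tau^n$, so $p_B|n=\tau^n$ by minimality. For $n<m$ take $B\in\mathcal{F}$ with $B\subseteq B_n\cap B_m$; then $\tau^m|n=(p_B|m)|n=p_B|n=\tau^n$. So the $\tau^n$ are the initial segments of one sequence $\tau$. Finally, given $B\in\mathcal{F}$ and $n$, take $B'\in\mathcal{F}$ with $B'\subseteq B\cap B_n$. The maximum $p_{B'}|n=\tau|n$ of $a_n[B']$ is attained at a point of $B'\subseteq B$.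
\end{proof}

The other half, that $\mathcal{B}$ is a base, is where infinitely many levels cause trouble. On $W\cap N_n(x)$ the functions $a_1,\dots,a_n$ are greatest at $x$, by (L1), but $a_{n+1}$ may have no maximum there, and $\bigcap_nN_n(x)$ need not be open. The following example shows that this really happens, and what to do instead.

\begin{example}\label{ex:baire}
Let $X=\omega^\omega$ with $\omega=\{0,1,2,\dots\}$ discrete, and for a finite sequence $s$ let $[s]$ be the cylinder of all $y\in X$ that begin with $s$. The space $X$ is \v{C}ech complete: it is dense in the compact space $K=(\omega+1)^\omega$ and is the intersection of the open sets $G_n=\{y\in K:y_n\neq\omega\}$. The sets $U_{n,j}=\{y\in X:y_n=j\}$, $j<\omega$, cover $X$ and have $K$-closure inside $G_n$. The least $j$ with $y\in U_{n,j}$ is $\alpha_n(y)=y_n$, so $a(y)=y$, and this is a ranking with $N_n(y)=[y|n]$.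

No cylinder is peaked: if $s$ has length $n$, then $a_{n+1}$ takes on $[s]$ the values $(s,0)<(s,1)<\cdots$. To find a peaked set that contains $x=(0,0,0,\dots)$, climb. Let $z_k=(1^k,0,0,\dots)$ be the point that begins with $k$ ones and continues with zeros. Then $x=z_0<z_1<z_2<\cdots$, the points $z_k$ and $z_{k+1}$ first differ at coordinate $k+1$, and the whole neighborhood $N_{k+1}(z_k)=[1^k0]$ lies below $p=(1,1,1,\dots)$. The union
\[
B=[0]\cup[10]\cup[110]\cup\cdots=\{y\in X:y<p\}
\]
is peaked with peak $p$ by (P), since $a_n(z_n)=p|n$. The piece $[0]$ is the neighborhood of $x$ that we wanted; the other pieces are there only to supply maxima. In the same way, for any $x$ and $k$ the set $\{y\in[x|k]:y<p\}$ with $p=(x_1,\dots,x_k,x_{k+1}+1,1,1,\dots)$ is a peaked neighborhood of $x$ inside $[x|k]$.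

The peak need not be attained: $p=(1,1,\dots)\notin B$. The sets $B\cap[1^n]$ are peaked with the same peak $p$ and form a filter base with empty intersection, whose only cluster point is $p$. So peaked sets can be expected to give cluster points only, and \eqref{eq:reg} will be needed to pass to common points.
\end{example}

In general we do the same. If $x$ is not the highest point near $x$, there is a higher point $z_1$, and the comparison is decided at a finite level $n_1$. All of $N_{n_1}(x)$ is then strictly below $z_1$ at level $n_1$, so by (L2) it plays no role in the maxima at later levels. The problem has moved to $z_1$. Looking for the next point only inside $N_{n_1}(z_1)$ forces the next decisive level to be deeper, so that the sequences $a(z_k)$ converge coordinatewise.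

\begin{lemma}\label{lem:base}
For every ranking of $X$, the family $\mathcal{B}$ of peaked sets is a base of $X$.
\end{lemma}

\begin{proof}
Let $W$ be open and $x\in W$. We construct points $z_0,z_1,\dots$ of $W$ and integers $n_0<n_1<\cdots$, finitely or infinitely many, starting from $z_0=x$ and $n_0=0$. Suppose $z_k$ and $n_k$ are defined, and let $W_k=W\cap N_{n_k}(z_k)$. If $a(y)\le a(z_k)$ for all $y\in W_k$, stop. Otherwise choose $z_{k+1}\in W_k$ with $a(z_{k+1})>a(z_k)$ and let $n_{k+1}$ be the first coordinate at which these two sequences differ. Then
\begin{equation}\label{eq:step}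
\alpha_i(z_{k+1})=\alpha_i(z_k)\ \text{ for }i<n_{k+1},\qquad a_{n_{k+1}}(z_k)<a_{n_{k+1}}(z_{k+1}).
\end{equation}
We have $n_{k+1}>n_k$. This is trivial for $k=0$. For $k\ge1$, the inequality $n_{k+1}\le n_k$ would give $a_{n_k}(z_k)<a_{n_k}(z_{k+1})$ by \eqref{eq:step} and (L2), contrary to $z_{k+1}\in N_{n_k}(z_k)$.

Define $p\in\mathrm{Ord}^\omega$ as follows. If the construction stops at stage $l$, let $p=a(z_l)$. If it never stops, then $n_k\to\infty$, so by \eqref{eq:step} each coordinate $\alpha_i(z_k)$ is constant for large $k$, and we let $p_i$ be its eventual value. In both cases
\begin{equation}\label{eq:peak}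
p|n_k=a_{n_k}(z_k)\qquad\text{for every $k\ge1$ such that $z_k$ is defined,}
\end{equation}
because a step from $z_j$ to $z_{j+1}$ with $j\ge k$ changes no coordinate below $n_{j+1}$, and $n_{j+1}>n_k$.

For each $k$ such that $z_{k+1}$ is defined put $O_k=W\cap N_{n_{k+1}}(z_k)$, and if the construction stops at stage $l$ put $O_l=W_l$. Let $B$ be the union of the sets $O_k$. It is open, it is contained in $W$, and it contains every $z_k$, in particular $x$. We verify the two conditions of (P).

\emph{$p$ is an upper bound.} Let $y\in O_k$. If $z_{k+1}$ is defined, put $N=n_{k+1}$. The choice of $N_N(z_k)$, \eqref{eq:step} and \eqref{eq:peak} give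
\[
a_N(y)\le a_N(z_k)<a_N(z_{k+1})=p|N,
\]
so $a(y)<p$ by (L2). If the construction stops at stage $k$, then $a(y)\le a(z_k)=p$ by the stopping condition.

\emph{Each $p|n$ is attained.} If the construction stops at stage $l$, then $p|n=a_n(z_l)$. Otherwise take $k$ with $n_k\ge n$; truncating \eqref{eq:peak} gives $p|n=a_n(z_k)$.

So $B\in\mathcal{B}$ and $x\in B\subseteq W$.
\end{proof}

The neighborhoods $N_n$ are used twice, at different levels: $N_{n_k}(z_k)$ confines the search for $z_{k+1}$, and $N_{n_{k+1}}(z_k)$ is the piece that is kept. That the levels are indexed by the positive integers is used when $n_k\to\infty$ is seen to pass every level.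

\section{Proof of Theorem \ref{thm:main}}\label{sec:main}

Let $X$ be \v{C}ech complete. Take the covers $\mathcal{U}_n$ of Lemma~\ref{lem:covers}, well-order them as $\mathcal{U}_n=\{U_{n,\xi}:\xi<\kappa_n\}$, and put
\[
\alpha_n(y)=\min\{\xi:y\in U_{n,\xi}\},\qquad N_n(y)=\bigcap_{i\le n}U_{i,\alpha_i(y)}.
\]
The set $N_n(y)$ is open and contains $y$. If $y'\in N_n(y)$, then $\alpha_i(y')\le\alpha_i(y)$ for every $i\le n$; in particular, at the first coordinate where $a_n(y')$ and $a_n(y)$ differ, if any, the former is smaller. So $a_n(y')\le a_n(y)$, the sequence $(\alpha_n)$ is a ranking, and the family $\mathcal{B}$ of peaked sets is a base of nonempty open sets by Lemma~\ref{lem:base}.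

Let $\mathcal{F}\subseteq\mathcal{B}$ be a filter base and take $\tau$ from Lemma~\ref{lem:stab}. Each $\tau_i$ is a value of $\alpha_i$, so $U_{i,\tau_i}$ is defined. The family $\mathcal{F}\cup\{U_{i,\tau_i}:i\ge1\}$ has the finite intersection property. Indeed, given $B^1,\dots,B^j\in\mathcal{F}$ and $n\ge1$, choose $B\in\mathcal{F}$ with $B\subseteq B^1\cap\dots\cap B^j$ and then $y\in B$ with $a_n(y)=\tau|n$. Since $y\in U_{i,\alpha_i(y)}=U_{i,\tau_i}$ for $i\le n$,
\[
y\in B^1\cap\dots\cap B^j\cap U_{1,\tau_1}\cap\dots\cap U_{n,\tau_n}.
\]
By Lemma~\ref{lem:covers}, $\mathcal{F}$ has a cluster point in $X$. If $\mathcal{F}$ is a regular filter base, this point lies in $\bigcap\mathcal{F}$ by \eqref{eq:reg}. Hence $\mathcal{B}$ witnesses that $X$ is subcompact. \qed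

\begin{remark}
The proof gives more than the definition asks: every filter base $\mathcal{F}\subseteq\mathcal{B}$, regular or not, satisfies $\bigcap_{B\in\mathcal{F}}\operatorname{cl}B\neq\emptyset$. Regularity of $\mathcal{F}$ enters only in the last step. Compactness of $\beta X$ enters only through Lemma~\ref{lem:covers}.
\end{remark}

\section{Complete sieves and open images}\label{sec:sieve}

Let $f\colon X\to Y$ be a continuous open surjection with $X$ \v{C}ech complete. The images of the covers $\mathcal{U}_n$ are open covers of $Y$, but Lemma~\ref{lem:covers} cannot be pulled back along $f$: the sets $f(U_1)$ and $f(U_2)$ may meet while $U_1\cap U_2=\emptyset$. One should take images of the intersections $U_1\cap\dots\cap U_n$, and remember from which sequence of choices each came. The resulting structure is a tree of open sets.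

\begin{definition}
A \emph{sieve} on a space $X$ consists of pairwise disjoint index sets $A_n$, maps $\pi_n\colon A_{n+1}\to A_n$ ($n\ge1$), and open sets $U_a$ ($a\in\bigcup_nA_n$) such that $\{U_a:a\in A_1\}$ covers $X$ and
\[
U_a=\bigcup\{U_b:b\in\pi_n^{-1}(a)\}\qquad\text{for }a\in A_n.
\]
A \emph{thread} is a sequence $(b_n)$ with $b_n\in A_n$ and $\pi_n(b_{n+1})=b_n$. The sieve is \emph{complete} if, for every thread $(b_n)$, every filter base $\mathcal{E}$ such that each $U_{b_n}$ contains a member of $\mathcal{E}$ has a cluster point.
\end{definition}

Along a thread $U_{b_1}\supseteq U_{b_2}\supseteq\cdots$. As in Section~\ref{sec:one}, meeting the small sets is as good as lying inside them.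

\begin{lemma}\label{lem:meet}
Let $(b_n)$ be a thread of a complete sieve on $X$, and let $\mathcal{E}$ be a filter base each member of which meets every $U_{b_n}$. Then $\mathcal{E}$ has a cluster point.
\end{lemma}

\begin{proof}
The sets $E\cap U_{b_n}$ ($E\in\mathcal{E}$, $n\ge1$) are nonempty. If $E''\subseteq E\cap E'$ and $m\le n$, then $E''\cap U_{b_n}\subseteq(E\cap U_{b_m})\cap(E'\cap U_{b_n})$, so they form a filter base, and each $U_{b_n}$ contains one of them. By completeness this filter base has a cluster point, which lies in $\operatorname{cl}E$ for every $E\in\mathcal{E}$.
\end{proof}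

\begin{theorem}\label{thm:sieve}
Every regular space with a complete sieve is subcompact.
\end{theorem}

\begin{proof}
Well-order $A_1$ and each fiber $\pi_n^{-1}(a)$. Each point $y\in X$ follows the first thread available to it: let $b_1(y)$ be the first $a\in A_1$ with $y\in U_a$, and let $b_{n+1}(y)$ be the first $b\in\pi_n^{-1}(b_n(y))$ with $y\in U_b$. Such a $b$ exists because $y\in U_{b_n(y)}$ and this set is the union of the $U_b$ over the fiber. Let $\alpha_n(y)$ be the ordinal position of $b_n(y)$ in the well-ordered set from which it was chosen. By induction on $n$, the sequence $a_n(y)$ determines $b_n(y)$: its first $n-1$ coordinates determine the fiber, and $\alpha_n(y)$ determines the element. Put $N_n(y)=U_{b_n(y)}$; it is contained in $U_{b_i(y)}$ for $i\le n$.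

\emph{This is a ranking.} Let $y'\in N_n(y)$ with $a_n(y')\neq a_n(y)$, and let $i$ be the first coordinate where they differ. The indices $b_i(y')$ and $b_i(y)$ are chosen from the same well-ordered set, namely $A_1$ if $i=1$, and the fiber over $b_{i-1}(y')=b_{i-1}(y)$ if $i>1$. Since $y'\in U_{b_i(y)}$ and $b_i(y')$ is the first index in that set whose open set contains $y'$, we get $\alpha_i(y')\le\alpha_i(y)$, hence $\alpha_i(y')<\alpha_i(y)$ and $a_n(y')<a_n(y)$. By Lemma~\ref{lem:base} the peaked sets form a base $\mathcal{B}$.

\emph{The thread selected by a filter base.} Let $\mathcal{F}\subseteq\mathcal{B}$ be a regular filter base and take $\tau$ from Lemma~\ref{lem:stab}. For each $n$ there are points $y$ with $a_n(y)=\tau|n$, and they all have the same index $b_n(y)$; call it $b_n$. If $a_{n+1}(y)=\tau|(n+1)$, then also $a_n(y)=\tau|n$, so $\pi_n(b_{n+1})=\pi_n(b_{n+1}(y))=b_n(y)=b_n$, and $(b_n)$ is a thread. Every $B\in\mathcal{F}$ contains a point $y$ with $a_n(y)=\tau|n$, and $y\in U_{b_n(y)}=U_{b_n}$. By Lemma~\ref{lem:meet}, $\mathcal{F}$ has a cluster point, which lies in $\bigcap\mathcal{F}$ by \eqref{eq:reg}.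
\end{proof}

In Section~\ref{sec:main} the inequality $\alpha_i(y')\le\alpha_i(y)$ held in every coordinate. Here the argument gives it only up to the level at which the thread of $y'$ leaves that of $y$; beyond that level the two ranks may be positions in different fibers. The lexicographic inequality of Definition~\ref{def:rank} asks for exactly this much. Regularity of $X$ was used only because subcompactness is defined for regular spaces.

\begin{corollary}\label{cor:image}
If $X$ is \v{C}ech complete and $f\colon X\to Y$ is a continuous open surjection onto a regular space $Y$, then $Y$ is subcompact.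
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:sieve} it suffices to find a complete sieve on $Y$.

\emph{A complete sieve on $X$.} With $\mathcal{U}_n=\{U_{n,\xi}:\xi<\kappa_n\}$ as in Section~\ref{sec:main}, let $A_n=\kappa_1\times\dots\times\kappa_n$, let $\pi_n(b)=b|n$, and let $U_{(\xi_1,\dots,\xi_n)}=\bigcap_{i\le n}U_{i,\xi_i}$. For $a\in A_n$, the sets $U_b$ with $\pi_n(b)=a$ are the sets $U_a\cap U_{n+1,\xi}$, $\xi<\kappa_{n+1}$, and their union is $U_a$ because $\mathcal{U}_{n+1}$ covers $X$. So this is a sieve. A thread has the form $b_n=(\xi_1,\dots,\xi_n)$ for a sequence $(\xi_i)$. Let $\mathcal{E}$ be a filter base such that each $U_{b_n}$ contains some $E_n\in\mathcal{E}$. For $E^1,\dots,E^j\in\mathcal{E}$ and $n\ge1$, the set $E^1\cap\dots\cap E^j\cap E_n$ is nonempty and is contained in $U_{1,\xi_1}\cap\dots\cap U_{n,\xi_n}$. So $\mathcal{E}\cup\{U_{i,\xi_i}:i\ge1\}$ has the finite intersection property, and $\mathcal{E}$ has a cluster point by Lemma~\ref{lem:covers}.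

\emph{Its image on $Y$.} Keep $A_n$ and $\pi_n$ and take the sets $f(U_a)$. They are open because $f$ is open, the sets $f(U_a)$ with $a\in A_1$ cover $Y$ because $f$ is onto, and images commute with unions; so this is a sieve on $Y$. Let $(b_n)$ be a thread and $\mathcal{E}$ a filter base on $Y$ such that each $f(U_{b_n})$ contains some $E_n\in\mathcal{E}$. The sets $f^{-1}(E)$, $E\in\mathcal{E}$, form a filter base on $X$. For $E\in\mathcal{E}$ we have $\emptyset\neq E\cap E_n\subseteq E\cap f(U_{b_n})$, so $f^{-1}(E)$ meets $U_{b_n}$. By Lemma~\ref{lem:meet} there is a point $p\in\bigcap_{E\in\mathcal{E}}\operatorname{cl}f^{-1}(E)$, and continuity gives $f(p)\in\operatorname{cl}E$ for every $E\in\mathcal{E}$. Thus the sieve on $Y$ is complete.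
\end{proof}

\section{A subcompact space that is not \v{C}ech complete}\label{sec:converse}

\begin{proposition}\label{prop:converse}
The regular space $Y=\omega^{\omega_1}$, with $\omega$ discrete, is subcompact and not \v{C}ech complete.
\end{proposition}

\begin{proof}
For a finite partial function $s$ from $\omega_1$ to $\omega$ let $[s]=\{y\in Y:s\subseteq y\}$. These sets are nonempty and clopen and form a base of $Y$; in particular $Y$ is regular.

\emph{Subcompact.} We have $[s]\subseteq[t]$ if and only if $t\subseteq s$. One direction is immediate; for the other, if a pair $(\xi,t(\xi))$ is not in $s$, some $y\supseteq s$ has $y(\xi)\neq t(\xi)$. Let $\mathcal{F}$ be a filter base of sets $[s]$ and let $S=\{s:[s]\in\mathcal{F}\}$. Any two members of $S$ have a common extension in $S$, so $\bigcup S$ is a function, and every $y\in Y$ that extends it lies in $\bigcap\mathcal{F}$.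

\emph{Not \v{C}ech complete.} An \emph{outer base} of a subset $C$ of a space is a family of open sets containing $C$ such that every open set containing $C$ contains a member of the family. In a \v{C}ech complete space $X=\bigcap_nG_n\subseteq K=\beta X$, every point $x$ lies in a compact set with a countable outer base. To see this, let $V_1=K$ and choose open sets $V_{n+1}\ni x$ in $K$ with $\operatorname{cl}_KV_{n+1}\subseteq V_n\cap G_n$. The set $C=\bigcap_nV_n=\bigcap_n\operatorname{cl}_KV_n$ is closed in $K$, hence compact, and $x\in C\subseteq\bigcap_nG_n=X$. If $O$ is open in $K$ and $C\subseteq O$, the decreasing closed sets $\operatorname{cl}_KV_n\setminus O$ have empty intersection, so one of them is empty. Therefore the sets $V_n\cap X$ form an outer base of $C$ in $X$.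

It remains to show that no nonempty compact set $C\subseteq Y$ has a countable outer base $\{O_n:n\ge1\}$. Suppose it has. Fix $c\in C$ and choose $s_n$ with $c\in[s_n]\subseteq O_n$. The set $\bigcup_n\operatorname{dom}s_n$ is countable, so there is $\xi\in\omega_1$ outside it. The set $F=\{y(\xi):y\in C\}$ is a compact subset of the discrete space $\omega$, hence finite, and $V=\{y\in Y:y(\xi)\in F\}$ is an open set containing $C$. For each $n$, since $\xi\notin\operatorname{dom}s_n$, some $y\in[s_n]$ has $y(\xi)\notin F$. So $V$ contains no $[s_n]$ and hence no $O_n$, a contradiction.
\end{proof}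

The first half of the proof is insensitive to the sizes of the factor and of the exponent; the second needs both. With a finite factor the product is compact, and with a countable exponent it is the \v{C}ech complete space of Example~\ref{ex:baire}.

\begin{thebibliography}{9}

\bibitem{coding}
\emph{Coding Strategies, The Choquet Game, And Domain Representability},
\texttt{https://ecommons.udayton.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=1033\allowbreak\&context=mth\_fac\_pub}

\end{thebibliography}
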